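\title{Measures of countable type that are not countably determined: a ZFC example of weight $\operatorname{add}(\mathcal N)$}

\begin{abstract}
We construct in ZFC a compact space $K$ such that $L^1(\nu)$ is separable for every regular Borel probability measure $\nu$ on $K$, while some such measure is not countably determined: no countable family of closed sets approximates all open sets from inside. The space has weight $\operatorname{add}(\mathcal N)$, the additivity of the ideal of Lebesgue null sets, and this is optimal: on a compact space of smaller weight, every measure with separable $L^1$ is countably determined. Both statements come from the order of almost inclusion on a summable ideal.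
\end{abstract}

\section{Two ways for a measure to be countable}\label{sec:intro}

Compact spaces are Hausdorff. For a compact space $K$, let $P(K)$ be the set of regular Borel probability measures on $K$; \emph{regular} means that the measure of a Borel set is the supremum of the measures of its compact subsets and the infimum of the measures of its open supersets. The \emph{weight} $w(K)$ is the least cardinality of a base of $K$. We write $\omega=\{0,1,2,\dots\}$, and ``almost all $n$'' means all but finitely many $n\in\omega$.

A measure $\mu\in P(K)$ has \emph{countable Maharam type}, or \emph{countable type}, if $L^1(\mu)$ is separable. Consider the pseudometric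
\[
d_\mu(A,B)=\mu(A\triangle B)=\|\mathbf 1_A-\mathbf 1_B\|_{L^1(\mu)}
\]
on the Borel sets. A subspace of a separable metric space is separable, and simple functions are dense in $L^1(\mu)$; hence $\mu$ has countable type if and only if some countable family of Borel sets is $d_\mu$-dense. This property depends only on the measure algebra of $\mu$.

The second property involves the topology. A family $\mathcal F$ of Borel subsets of $K$ \emph{determines} $\mu$ if
\begin{equation}\label{eq:det}
\mu(U)=\sup\{\mu(F):F\subseteq U,\ F\in\mathcal F\}\qquad\text{for every nonempty open }U\subseteq K .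
\end{equation}
We read $\sup\emptyset$ as $0$; since $\emptyset$ can always be added to $\mathcal F$, this convention has no effect on what follows, and only open sets of positive measure impose a condition. The measure $\mu$ is \emph{countably determined} if a countable family of closed sets determines it.

Let (MS) be the class of compact spaces $K$ such that every $\mu\in P(K)$ has countable type, and let $\mathcal C$ be the class, studied by Mercourakis, of compact spaces $K$ such that every $\mu\in P(K)$ is countably determined. If $\mathcal F$ determines $\mu$, then $\mathcal F\cup\{\emptyset\}$ is $d_\mu$-dense in the Borel sets: a Borel set is $d_\mu$-close to an open set $U$ by regularity, and $d_\mu(U,F)=\mu(U)-\mu(F)$ when $F\subseteq U$. So a countably determined measure has countable type, and $\mathcal C\subseteq\text{(MS)}$. The two notions differ in the kind of approximation: countable type allows an approximating set to stick out of $U$ by a set of small measure, whereas \eqref{eq:det} requires it to lie inside $U$.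

The number of closed sets needed in \eqref{eq:det} is bounded in terms of the weight.

\begin{lemma}\label{lem:base}
Let $\mathcal B$ be a base of a compact space $K$ with $|\mathcal B|=w(K)$, and let $\mathcal H$ be the family of finite unions of closures of members of $\mathcal B$. Then $|\mathcal H|\le\max(\omega,w(K))$, and $\mathcal H$ determines every $\mu\in P(K)$.
\end{lemma}

\begin{proof}
Let $U$ be open and $T\subseteq U$ compact. Each point of $T$ lies in some $B\in\mathcal B$ with $\overline B\subseteq U$, and finitely many such $B$ cover $T$. The union $C$ of their closures belongs to $\mathcal H$ and satisfies $T\subseteq C\subseteq U$. Now \eqref{eq:det} follows from inner regularity.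
\end{proof}

\begin{example}\label{ex:basic}
(a) A compact metrizable space has countable weight, so it belongs to $\mathcal C$ by Lemma~\ref{lem:base}.

(b) Let $D\cup\{\infty\}$ be the one-point compactification of an infinite discrete space $D$; its weight is $|D|$. Compact subsets of the open set $D$ are finite, so for a regular measure $\mu$ there is a countable $S\subseteq D$ with $\mu(D\setminus S)=0$. The finite subsets of $S\cup\{\infty\}$ determine $\mu$. Thus $\mathcal C$ contains spaces of every infinite weight.

(c) The cube $2^{\omega_1}$ is not in (MS): for the fair coin-tossing measure the sets $\{y:y(\xi)=1\}$, $\xi<\omega_1$, are at mutual distance $1/2$.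
\end{example}

These examples do not separate the two classes. It is known to be consistent with ZFC that $\text{(MS)}\setminus\mathcal C\neq\emptyset$. The question, from \cite{HSE}, is the following.

\medskip
\noindent\textbf{Question.} \emph{Does ZFC alone prove that there is a compact space in \textup{(MS)} that does not belong to $\mathcal C$?}
\medskip

An example must meet two opposed demands. To defeat every countable family $\mathcal F$ it needs many open sets that have little in common. To stay in (MS) it must not allow \emph{any} measure to spread these open sets apart, as happens in Example~\ref{ex:basic}(c). Moreover, Corollary~\ref{cor:D} below shows that there is no example of weight $\omega_1$ when $\operatorname{add}(\mathcal N)>\omega_1$. One could therefore guess that a suitable additional axiom removes all examples. This is not so: the obstruction only raises the weight of the example, and the answer to the question is yes.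

The results are governed by one combinatorial cardinal. Let $V=\omega\times\omega$. For $v=(m,k)\in V$ put $p_v=2^{-m-1}$, and for $a\subseteq V$ define the \emph{mass} $\|a\|=\sum_{v\in a}p_v$. Let
\[
J=\{a\subseteq V:\|a\|<\infty\},\qquad a\subseteq^*b\iff a\setminus b\text{ is finite}.
\]
A family $\mathcal A\subseteq J$ is \emph{bounded} if there is $b\in J$ with $a\subseteq^*b$ for all $a\in\mathcal A$, and $\kappa$ is the least cardinality of an unbounded family in $J$. Lemma~\ref{lem:kappa} shows that $\kappa$ exists and that $\kappa\ge\omega_1$.

\begin{theorem}\label{thm:A}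
There are a compact zero-dimensional space $K\in\textup{(MS)}$ of weight at most $\kappa$ and a measure $\mu\in P(K)$ such that no family $\mathcal F$ of Borel subsets of $K$ with $|\mathcal F|<\kappa$ determines $\mu$. Since $\kappa\ge\omega_1$, in particular $K\notin\mathcal C$.
\end{theorem}

\begin{theorem}\label{thm:B}
If $K$ is compact, $w(K)<\kappa$, and $\mu\in P(K)$ has countable Maharam type, then $\mu$ is countably determined. Hence every $K\in\textup{(MS)}$ with $w(K)<\kappa$ belongs to $\mathcal C$.
\end{theorem}

Recall that $\operatorname{add}(\mathcal N)$ is the least cardinality of a family of Lebesgue null subsets of $\mathbb R$ whose union is not null.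

\begin{proposition}\label{prop:C}
$\kappa=\operatorname{add}(\mathcal N)$.
\end{proposition}

\begin{corollary}\label{cor:D}
For an infinite cardinal $\tau$, there is a compact space of weight $\tau$ in $\textup{(MS)}\setminus\mathcal C$ if and only if $\tau\ge\operatorname{add}(\mathcal N)$. In particular such spaces exist in ZFC, and the space $K$ of Theorem~\ref{thm:A} has weight exactly $\operatorname{add}(\mathcal N)$.
\end{corollary}

All proofs are in ZFC. Theorems~\ref{thm:A} and~\ref{thm:B} use only the definition of $\kappa$ and basic measure theory. The one result that we quote, Bartoszy\'nski's characterization of $\operatorname{add}(\mathcal N)$ by slaloms, enters only in the proof of Proposition~\ref{prop:C}.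

\section{The ideal $J$ and an unbounded chain}\label{sec:J}

For $a\subseteq V$ let $a_{(m)}=\{k:(m,k)\in a\}$ be the $m$-th \emph{level} of $a$, so that $\|a\|=\sum_m|a_{(m)}|\,2^{-m-1}$. Two consequences will be used repeatedly. If $a\in J$, then every level of $a$ is finite, and more precisely
\begin{equation}\label{eq:level}
|a_{(m)}|\le 2^{m+1}\|a\| .
\end{equation}
The graph $\{(m,f(m)):m\in\omega\}$ of a function $f\in\omega^\omega$ has mass $1$ and so belongs to $J$. A member of $J$ is thus a ``thickened graph'' whose width at level $m$ is small compared with $2^m$.

Call $\mathcal A\subseteq J$ a \emph{chain} if for all $a,b\in\mathcal A$ we have $a\subseteq^*b$ or $b\subseteq^*a$.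

\begin{lemma}\label{lem:kappa}
The cardinal $\kappa$ exists and $\kappa\ge\omega_1$. There is an unbounded chain $\mathcal A\subseteq J$ with $|\mathcal A|=\kappa$.
\end{lemma}

\begin{proof}
The family $J$ itself is unbounded. Given $b\in J$, choose $f(m)\notin b_{(m)}$ for each $m$, which is possible because $b_{(m)}$ is finite. The graph of $f$ is an infinite member of $J$ disjoint from $b$, so $b$ does not almost contain it. Hence $\kappa$ exists.

Countable families are bounded. Given $b_n\in J$ for $n\in\omega$, remove from $b_n$ a finite set so that the remainder $b_n'$ has mass at most $2^{-n}$. Then $b=\bigcup_nb_n'$ has mass at most $2$, and $b_n\subseteq^*b$ for all $n$. Hence $\kappa\ge\omega_1$.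

Let $\{b_\alpha:\alpha<\kappa\}\subseteq J$ be unbounded. By recursion on $\alpha<\kappa$, let $a_\alpha\in J$ be a $\subseteq^*$-upper bound of $\{a_\gamma:\gamma<\alpha\}\cup\{b_\alpha\}$; this family has fewer than $\kappa$ members, so it is bounded. Then $\mathcal A=\{a_\alpha:\alpha<\kappa\}$ is a chain. An upper bound of $\mathcal A$ would be an upper bound of all $b_\alpha$, so $\mathcal A$ is unbounded, and therefore $|\mathcal A|=\kappa$.
\end{proof}

The finite errors cannot be avoided here. Had the recursion produced $a_\gamma\subseteq a_\alpha$ for $\gamma<\alpha$, we would obtain a well-ordered $\subseteq$-increasing family of subsets of the countable set $V$; such a family has only countably many distinct members and is bounded.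

\section{The example}\label{sec:example}

\subsection{Independent events indexed by $V$}

We translate boundedness in $J$ into measure. Let $X=2^V=\{0,1\}^V$, a compact metrizable space, and let $\lambda$ be the product measure on $X$ under which the coordinates are independent and the clopen set $A_v=\{z:z(v)=1\}$ has measure $p_v$. For $a\subseteq V$ put
\[
W_a=\bigcup_{v\in a}A_v,\qquad Q_a=X\setminus W_a=\{z\in X:z\text{ vanishes on }a\}.
\]
The set $W_a$ is open, and it is clopen when $a$ is finite. By independence, $\lambda(Q_a)=\prod_{v\in a}(1-p_v)$. For $0\le p\le\frac12$ we have $4^{-p}\le1-p\le\exp(-p)$; the left inequality holds because $4^{-p}$ is convex and equals $1-p$ at $p=0$ and $p=\frac12$. Therefore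
\begin{equation}\label{eq:Q}
4^{-\|a\|}\le\lambda(Q_a)\le\exp(-\|a\|),
\end{equation}
and $\lambda(Q_a)>0$ if and only if $a\in J$.

This is the mechanism behind Theorem~\ref{thm:A}. If a set $F$ of positive measure lies inside $Q_a$ for every $a$ in some family, then $F\subseteq Q_b$ for the union $b$ of the family, and so $b\in J$. A single set of positive measure can thus serve only a bounded family of sets $Q_a$. In $X$ itself this does not contradict \eqref{eq:det}, because $Q_a$ has empty interior when $a$ is infinite, and \eqref{eq:det} tests only open sets. We therefore pass to a larger space in which the sets $Q_a$ become clopen.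

\subsection{The spaces $K_{\mathcal A}$}

Let $\mathcal A\subseteq J$. Define
\[
\eta:X\to X\times2^{\mathcal A},\qquad \eta(z)=\bigl(z,(\mathbf 1_{W_a}(z))_{a\in\mathcal A}\bigr),
\]
and let $K_{\mathcal A}$ be the closure of $\eta[X]$ in $X\times2^{\mathcal A}$. Let $\pi:K_{\mathcal A}\to X$ be the projection $\pi(z,y)=z$, and for $a\in\mathcal A$ let
\[
\widehat W_a=\{(z,y)\in K_{\mathcal A}:y(a)=1\},\qquad\widehat Q_a=K_{\mathcal A}\setminus\widehat W_a .
\]
Both sets are clopen. We have $\eta^{-1}(\widehat W_a)=W_a$, and $\eta^{-1}(\pi^{-1}(B))=B$ for $B\subseteq X$. (By (K1) and (K2) below, $K_{\mathcal A}$ is the Stone space of the algebra of subsets of $X$ generated by the sets $A_v$, $v\in V$, and $W_a$, $a\in\mathcal A$.) We need three properties.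

\begin{itemize}
\item[(K1)] \emph{$K_{\mathcal A}$ is compact and zero-dimensional, $w(K_{\mathcal A})\le\max(\omega,|\mathcal A|)$, and the algebra of clopen subsets of $K_{\mathcal A}$ is generated by the sets $\pi^{-1}(A_v)$ and $\widehat W_a$.} Indeed, $K_{\mathcal A}$ is a closed subset of a Cantor cube, the finite Boolean combinations of these sets form a base of clopen sets, and a clopen set is compact, hence a finite union of basic sets.
\item[(K2)] \emph{If $C,C'\subseteq K_{\mathcal A}$ are clopen and $\eta^{-1}(C)\subseteq\eta^{-1}(C')$, then $C\subseteq C'$.} Indeed, the open set $C\setminus C'$ misses the dense set $\eta[X]$.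
\item[(K3)] \emph{There is $\mu_{\mathcal A}\in P(K_{\mathcal A})$ with $\mu_{\mathcal A}(C)=\lambda(\eta^{-1}(C))$ for every clopen $C$.} By (K1), $\eta^{-1}(C)$ is a Borel subset of $X$. By the Stone--Weierstrass theorem every $f\in C(K_{\mathcal A})$ is a uniform limit of linear combinations of indicators of clopen sets, so $f\circ\eta$ is a bounded Borel function. The Riesz representation theorem, applied to the positive functional $f\mapsto\int f\circ\eta\,d\lambda$, gives $\mu_{\mathcal A}$.
\end{itemize}

For $v\in a\in\mathcal A$ we have $A_v\subseteq W_a$, so $\pi^{-1}(A_v)\subseteq\widehat W_a$ by (K2). Taking the union over $v\in a$ gives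
\begin{equation}\label{eq:incl}
\pi^{-1}(W_a)\subseteq\widehat W_a .
\end{equation}
Property (K2) applies to clopen sets only, so it does not yield the reverse inclusion when $a$ is infinite. The points of $\widehat W_a\setminus\pi^{-1}(W_a)$ are the new points of the construction, and a measure other than $\mu_{\mathcal A}$ may live on them.

\begin{example}\label{ex:small}
\emph{One set.} Let $\mathcal A=\{a\}$ with $a$ infinite. Then $W_a$ is dense in $X$ and $Q_a$ is closed, so $K_{\mathcal A}=(X\times\{1\})\cup(Q_a\times\{0\})$. Each point of $Q_a$ has been doubled. The measure $\mu_{\mathcal A}$ is $\lambda|_{W_a}$ on the upper copy and $\lambda|_{Q_a}$ on the lower copy $\widehat Q_a$, which is now a clopen set of positive measure.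

\emph{Two sets.} Let $\mathcal A=\{a,b\}$ with $a,b$ infinite, and consider the fiber of $\pi$ above the zero function $\mathbf 0$. A pattern $y=(y(a),y(b))$ occurs in this fiber if and only if for every finite $c\subseteq V$ there is $z\in X$ vanishing on $c$ with $\mathbf 1_{W_a}(z)=y(a)$ and $\mathbf 1_{W_b}(z)=y(b)$. The pattern $(0,0)$ occurs: take $z=\mathbf 0$. The pattern $(1,1)$ occurs: take $z=\mathbf 1_{V\setminus c}$. The pattern $(1,0)$ requires $z$ to vanish on $b\cup c$ but not on $a$, that is, $a\not\subseteq b\cup c$ for every finite $c$; so it occurs if and only if $a\setminus b$ is infinite. If $a\cap b$ is finite, all four patterns occur, and $\widehat W_a$, $\widehat W_b$ are independent on the fiber. If $a\subseteq^*b$, the pattern $(1,0)$ is missing, and on the fiber $\widehat W_a$ is contained in $\widehat W_b$.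
\end{example}

The two cases of the last example, almost disjoint sets and almost nested sets, decide whether $K_{\mathcal A}$ belongs to (MS). We first deal with determination, which needs only unboundedness.

\subsection{Unbounded families give measures that are hard to determine}

\begin{proposition}\label{prop:undet}
If $\mathcal A\subseteq J$ is unbounded, then no family of fewer than $\kappa$ Borel subsets of $K_{\mathcal A}$ determines $\mu_{\mathcal A}$.
\end{proposition}

\begin{proof}
Write $\mu=\mu_{\mathcal A}$. For a Borel set $F\subseteq K_{\mathcal A}$ with $\mu(F)>0$ let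
\[
b_F=\bigcup\{a\in\mathcal A:F\subseteq\widehat Q_a\}.
\]
We claim that $b_F\in J$. Let $c\subseteq b_F$ be finite. Each $v\in c$ lies in some $a\in\mathcal A$ with $F\subseteq\widehat Q_a$, and then $F\cap\pi^{-1}(A_v)=\emptyset$ by \eqref{eq:incl}. Hence $F$ is contained in the clopen set $\pi^{-1}(Q_c)$, and (K3) and \eqref{eq:Q} give $\mu(F)\le\lambda(Q_c)\le\exp(-\|c\|)$. Thus $\|c\|\le\log(1/\mu(F))$ for every finite $c\subseteq b_F$, and so $\|b_F\|\le\log(1/\mu(F))<\infty$.

Suppose that $\mathcal F$ determines $\mu$ and $|\mathcal F|<\kappa$. For $a\in\mathcal A$, the open set $\widehat Q_a$ has measure $\lambda(Q_a)>0$ by (K3) and \eqref{eq:Q}; here we use $a\in J$. So there is $F\in\mathcal F$ with $F\subseteq\widehat Q_a$ and $\mu(F)>0$, and then $a\subseteq b_F$. The family $\{b_F:F\in\mathcal F,\ \mu(F)>0\}\subseteq J$ has fewer than $\kappa$ members, so it has a $\subseteq^*$-upper bound $b\in J$. Every $a\in\mathcal A$ satisfies $a\subseteq b_F\subseteq^*b$ for some $F$, so $\mathcal A$ is bounded, a contradiction.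
\end{proof}

\subsection{Why $\mathcal A$ cannot be arbitrary}

The first candidate is $\mathcal A=J$, which is unbounded. It fails because $J$ contains too many almost disjoint sets.

\begin{remark}\label{rem:AD}
\emph{If $\mathcal A$ contains an uncountable family $\mathcal A_0$ of infinite sets with pairwise finite intersections, then $K_{\mathcal A}\notin\textup{(MS)}$.} Let $s\subseteq\mathcal A_0$ be finite and $y\in2^s$. For each $a\in s$ with $y(a)=1$ pick $v_a\in a\setminus\bigcup\{b\in s:y(b)=0\}$, and let $z_y\in X$ be the indicator of the set of these points. Then $\eta(z_y)\in\widehat W_a$ if and only if $y(a)=1$, for $a\in s$. The average $\nu_s$ of the point masses at $\eta(z_y)$, $y\in2^s$, satisfies $\nu_s(\widehat W_a\triangle\widehat W_b)=\frac12$ for distinct $a,b\in s$. The sets $\{\nu\in P(K_{\mathcal A}):\nu(\widehat W_a\triangle\widehat W_b)=\frac12\}$, for distinct $a,b\in\mathcal A_0$, are weak$^*$ closed, because $\widehat W_a\triangle\widehat W_b$ is clopen, and they have the finite intersection property. Since $P(K_{\mathcal A})$ is weak$^*$ compact, some $\nu$ lies in all of them, and $L^1(\nu)$ is not separable. To find such a family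 in $J$, identify $\{(m,0):m\in\omega\}$ with the vertices of the binary tree and take the infinite branches.
\end{remark}

At the other extreme, suppose that sets $B_i$ form a chain under inclusion. Then $\nu(B_i\triangle B_j)=|\nu(B_i)-\nu(B_j)|$ for every measure $\nu$, so the family embeds isometrically into $[0,1]$ and is $d_\nu$-separable whatever its cardinality. For a chain $\mathcal A\subseteq J$ the sets $\widehat W_a$ are not nested. The next lemma shows that the failure of nesting can be read off from the metrizable space $X$, where every measure has countable type.

\subsection{Chains give spaces in (MS)}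

\begin{lemma}\label{lem:nest}
If $a,b\in\mathcal A$ and $a\subseteq^*b$, then $\widehat W_a\setminus\widehat W_b\subseteq\pi^{-1}(W_a\setminus W_b)$.
\end{lemma}

\begin{proof}
Let $c=a\setminus b$. We have $W_a\subseteq W_b\cup W_c$. Since $c$ is finite, $\pi^{-1}(W_c)$ is clopen, and (K2) gives $\widehat W_a\subseteq\widehat W_b\cup\pi^{-1}(W_c)$. So a point $x\in\widehat W_a\setminus\widehat W_b$ lies in $\pi^{-1}(W_c)\subseteq\pi^{-1}(W_a)$. It does not lie in $\pi^{-1}(W_b)$, by \eqref{eq:incl}.
\end{proof}

We also need to pass from generators of the clopen algebra to $L^1$.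

\begin{lemma}\label{lem:gen}
Let $L$ be compact and zero-dimensional, let $\nu\in P(L)$, and let $\mathcal G$ be a family of clopen sets that generates the algebra of clopen subsets of $L$. If $\mathcal G$ is $d_\nu$-separable, then $L^1(\nu)$ is separable.
\end{lemma}

\begin{proof}
Let $\mathfrak D$ be the countable algebra generated by a countable $d_\nu$-dense subfamily of $\mathcal G$. Since $d_\nu(L\setminus A,L\setminus A')=d_\nu(A,A')$ and $d_\nu(A\cup B,A'\cup B')\le d_\nu(A,A')+d_\nu(B,B')$, the $d_\nu$-closure of $\mathfrak D$ in the Borel sets is an algebra. It contains $\mathcal G$, hence all clopen sets. Linear combinations of indicators of clopen sets are uniformly dense in $C(L)$, and $C(L)$ is dense in $L^1(\nu)$ by regularity. So rational combinations of indicators of members of $\mathfrak D$ are dense in $L^1(\nu)$.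
\end{proof}

\begin{proposition}\label{prop:MS}
If $\mathcal A\subseteq J$ is a chain, then $K_{\mathcal A}\in\textup{(MS)}$.
\end{proposition}

\begin{proof}
Let $\nu\in P(K_{\mathcal A})$, and let $\pi\nu$ be the image measure on $X$, given by $\pi\nu(B)=\nu(\pi^{-1}(B))$. A Borel probability measure on a compact metrizable space is regular, so $L^1(\pi\nu)$ is separable by Example~\ref{ex:basic}(a). We claim that for all $a,b\in\mathcal A$
\begin{equation}\label{eq:key}
\nu(\widehat W_a\triangle\widehat W_b)\le2\,\pi\nu(W_a\triangle W_b)+\bigl|\nu(\widehat W_a)-\nu(\widehat W_b)\bigr| .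
\end{equation}
Both sides are symmetric in $a$ and $b$, and $\mathcal A$ is a chain, so we may assume $a\subseteq^*b$. For Borel sets $A,B$ we have $\nu(B\setminus A)=\nu(B)-\nu(A)+\nu(A\setminus B)$, hence $\nu(A\triangle B)=2\nu(A\setminus B)+\nu(B)-\nu(A)$. Take $A=\widehat W_a$ and $B=\widehat W_b$, and use $\nu(A\setminus B)\le\pi\nu(W_a\setminus W_b)$ from Lemma~\ref{lem:nest}. This proves \eqref{eq:key}.

Consider the map $\Phi:\mathcal A\to L^1(\pi\nu)\times\mathbb R$, $\Phi(a)=(\mathbf 1_{W_a},\nu(\widehat W_a))$. The target is a separable metric space, so there is a countable $\mathcal A_1\subseteq\mathcal A$ such that $\Phi[\mathcal A_1]$ is dense in $\Phi[\mathcal A]$. By \eqref{eq:key}, $\{\widehat W_a:a\in\mathcal A_1\}$ is $d_\nu$-dense in $\{\widehat W_a:a\in\mathcal A\}$. The remaining generators $\pi^{-1}(A_v)$ in (K1) are countably many. Lemma~\ref{lem:gen} shows that $L^1(\nu)$ is separable.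
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\mathcal A$ be the unbounded chain of cardinality $\kappa$ from Lemma~\ref{lem:kappa}, and put $K=K_{\mathcal A}$, $\mu=\mu_{\mathcal A}$. By (K1), $K$ is compact and zero-dimensional of weight at most $\kappa$. By Proposition~\ref{prop:MS}, $K\in\text{(MS)}$. By Proposition~\ref{prop:undet}, no family of fewer than $\kappa$ Borel sets determines $\mu$.
\end{proof}

\begin{remark}\label{rem:pos}
The measure can be made strictly positive, that is, positive on every nonempty open set. Let $L$ be the support of $\mu$, the complement of the union of all open $\mu$-null sets; by inner regularity and compactness $\mu(L)=1$, and $\mu|_L$ is strictly positive on $L$. A closed subspace of a space in (MS) is in (MS), because a measure on $L$ is a measure on $K$ with the same $L^1$. A family of Borel subsets of $L$ that determines $\mu|_L$ also determines $\mu$, since $\mu(U)=\mu(U\cap L)$ for open $U\subseteq K$. So $\mu|_L$ is not determined by fewer than $\kappa$ Borel sets.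
\end{remark}

\section{Spaces of weight less than $\kappa$}\label{sec:small}

We prove Theorem~\ref{thm:B}. By Lemma~\ref{lem:base} there is a family $\mathcal H$ of fewer than $\kappa$ closed sets that determines $\mu$, and it is enough to approximate each $C\in\mathcal H$ from inside by members of one countable family. There are two difficulties. Countable type gives approximations in symmetric difference, which may stick out of $C$ by a set of positive measure. And a set that is contained in $C$ up to a null set need be neither closed nor contained in $C$. The second difficulty is removed by taking supports.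

\begin{lemma}\label{lem:supp}
Let $\mu\in P(K)$. For every Borel set $G\subseteq K$ there is a closed set $S(G)$ such that $\mu(S(G))\ge\mu(G)$ and $S(G)\subseteq C$ for every closed set $C$ with $\mu(G\setminus C)=0$.
\end{lemma}

\begin{proof}
Let $O$ be the union of all open sets $U$ with $\mu(G\cap U)=0$, and let $S(G)=K\setminus O$. A compact set $T\subseteq G\cap O$ is covered by finitely many such $U$, so $\mu(T)=0$. By inner regularity $\mu(G\cap O)=0$, and so $\mu(S(G))\ge\mu(G\setminus O)=\mu(G)$. If $C$ is closed and $\mu(G\setminus C)=0$, then $K\setminus C\subseteq O$.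
\end{proof}

For the first difficulty, consider a single closed set $C$ and sets $D_0,D_1,\dots$ from a countable dense algebra with $\mu(C\triangle D_m)<8^{-m}$. The set $\bigcap_{m\ge M}D_m$ is contained in $C$ up to a null set, and it is obtained from $D_M$ by removing the small pieces $D_m\setminus D_{m+1}$, $m\ge M$:
\begin{equation}\label{eq:tel}
\bigcap_{m\ge M}D_m=D_M\setminus\bigcup_{m\ge M}(D_m\setminus D_{m+1}).
\end{equation}
(If $x\in D_M$ avoids all pieces, then $x\in D_m$ for all $m\ge M$ by induction; the other inclusion is immediate.) The removed set depends on an infinite sequence of choices, so different sets $C$ may produce uncountably many different sets \eqref{eq:tel}. The remedy is to remove more, uniformly in $C$. The sequence of pieces is coded by the graph of a function, fewer than $\kappa$ graphs are almost contained in one $b\in J$, and we remove all pieces listed in $b$. By \eqref{eq:level}, $b$ lists at most a constant times $2^m$ pieces at level $m$, each of measure of order $8^{-m}$, so the total loss is small.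

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\mathcal H$ be the family of Lemma~\ref{lem:base}. Then $|\mathcal H|\le\max(\omega,w(K))<\kappa$, because $w(K)<\kappa$ and $\kappa\ge\omega_1$. We find a countable family $\mathcal F$ of closed sets such that for all $C\in\mathcal H$ and $\varepsilon>0$ there is $F\in\mathcal F$ with $F\subseteq C$ and $\mu(F)\ge\mu(C)-2\varepsilon$. Since $\mathcal H$ determines $\mu$, so does $\mathcal F$.

Since $\mu$ has countable type, there is a countable $d_\mu$-dense family of Borel sets; let $\mathfrak D=\{B_k:k\in\omega\}$ be the algebra that it generates, listed with repetitions if it is finite. For $C\in\mathcal H$ and $m\in\omega$ choose $D^C_m\in\mathfrak D$ with $\mu(C\triangle D^C_m)<8^{-m}$, and choose $f_C(m)\in\omega$ with $B_{f_C(m)}=D^C_m\setminus D^C_{m+1}$. Since $D^C_m\setminus D^C_{m+1}\subseteq(D^C_m\setminus C)\cup(C\setminus D^C_{m+1})$,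
\[
\mu(B_{f_C(m)})<8^{-m}+8^{-m-1}<2\cdot8^{-m}.
\]
The graphs of the functions $f_C$ are fewer than $\kappa$ members of $J$, so there is $b\in J$ that almost contains each of them. Delete from $b$ all pairs $(m,k)$ with $\mu(B_k)>2\cdot8^{-m}$. No such pair lies on any of the graphs, so $b$ still almost contains them. For $M\in\omega$ put
\[
R_M=\bigcup\{B_k:(m,k)\in b,\ m\ge M\}.
\]
By \eqref{eq:level},
\[
\mu(R_M)\le\sum_{m\ge M}2^{m+1}\|b\|\cdot2\cdot8^{-m}=4\|b\|\sum_{m\ge M}4^{-m}\longrightarrow0\qquad(M\to\infty).
\]
Let $\mathcal F=\{S(D\setminus R_M):D\in\mathfrak D,\ M\in\omega\}$, a countable family of closed sets.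

Fix $C\in\mathcal H$ and $\varepsilon>0$. Choose $M$ such that $8^{-M}<\varepsilon$, $\mu(R_M)<\varepsilon$, and $(m,f_C(m))\in b$ for all $m\ge M$. Let $G=D^C_M\setminus R_M$. For $m\ge M$ the piece $D^C_m\setminus D^C_{m+1}=B_{f_C(m)}$ is contained in $R_M$, so $G\subseteq\bigcap_{m\ge M}D^C_m$ by \eqref{eq:tel}. Hence $\mu(G\setminus C)\le\mu(D^C_m\setminus C)<8^{-m}$ for all $m\ge M$, that is, $\mu(G\setminus C)=0$. By Lemma~\ref{lem:supp}, the set $F=S(G)\in\mathcal F$ is contained in $C$, and
\[
\mu(F)\ge\mu(G)\ge\mu(D^C_M)-\mu(R_M)>\mu(C)-8^{-M}-\varepsilon>\mu(C)-2\varepsilon .\qedhere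
\]
\end{proof}

\section{Slaloms and the equality $\kappa=\operatorname{add}(\mathcal N)$}\label{sec:slalom}

Let $h:\omega\to\omega\setminus\{0\}$ with $h(n)\to\infty$. An \emph{$h$-slalom} is a function $\varphi$ on $\omega$ with $\varphi(n)\subseteq\omega$ and $|\varphi(n)|\le h(n)$ for all $n$. It \emph{localizes} $f\in\omega^\omega$ if $f(n)\in\varphi(n)$ for almost all $n$. Let $\ell_h$ be the least cardinality of a family $\mathcal G\subseteq\omega^\omega$ such that no single $h$-slalom localizes all $f\in\mathcal G$. The set of values $\omega$ may be replaced by any countably infinite set, by means of a bijection; we use this for sets of finite sequences and of finite subsets of $V$.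

\begin{theorem}[Bartoszy\'nski \cite{Bar}; see also {\cite[Section~2.3]{BJ}}]\label{thm:Bar}
$\operatorname{add}(\mathcal N)=\ell_h$.
\end{theorem}

The next lemma shows that the choice of the width $h$ in Theorem~\ref{thm:Bar} is immaterial, and records a consequence about domination. Write $g\le^*g'$ if $g(n)\le g'(n)$ for almost all $n$.

\begin{lemma}\label{lem:ell}
The cardinal $\ell_h$ does not depend on $h$; call it $\ell$. For every $\mathcal G\subseteq\omega^\omega$ with $|\mathcal G|<\ell$ there is a strictly increasing $g'\in\omega^\omega$ with $g\le^*g'$ for all $g\in\mathcal G$.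
\end{lemma}

\begin{proof}
Let $h,h'$ be two widths. Since $h'(n)\to\infty$, there are $n_0<n_1<\cdots$ such that $h'(n)\ge h(j)$ for all $n\ge n_j$. Let $I_j=[n_j,n_{j+1})$. Let $|\mathcal G|<\ell_h$. The functions $j\mapsto f|_{I_j}$, $f\in\mathcal G$, take values in a countable set, so they are localized by an $h$-slalom $\psi$, and we may discard from $\psi(j)$ everything that is not a function from $I_j$ to $\omega$. Put $\varphi(n)=\{s(n):s\in\psi(j)\}$ for $n\in I_j$, and $\varphi(n)=\emptyset$ for $n<n_0$. Then $|\varphi(n)|\le h(j)\le h'(n)$ for $n\in I_j$, and $f(n)\in\varphi(n)$ for all $n\in I_j$ whenever $f|_{I_j}\in\psi(j)$. So the $h'$-slalom $\varphi$ localizes $\mathcal G$. This shows $\ell_h\le\ell_{h'}$, and equality follows by exchanging $h$ and $h'$.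

If a slalom $\varphi$ localizes $\mathcal G$, let $g'(n)=n+\max\bigl(\{0\}\cup\bigcup_{i\le n}\varphi(i)\bigr)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:C}]
By Theorem~\ref{thm:Bar} and Lemma~\ref{lem:ell} it suffices to prove $\kappa=\ell$, and we may use the width $h(n)=2^n$.

\emph{$\kappa\le\ell$.} Let $\mathcal G\subseteq\omega^\omega$ with $|\mathcal G|<\kappa$. The graphs of the $f\in\mathcal G$ lie in $J$, so some $b\in J$ almost contains each of them. Since $\sum_m|b_{(m)}|2^{-m-1}<\infty$, the terms tend to $0$, and $|b_{(m)}|\le2^m$ for almost all $m$. Let $\varphi(m)=b_{(m)}$ for these $m$ and $\varphi(m)=\emptyset$ for the others. Then $\varphi$ is an $h$-slalom that localizes $\mathcal G$.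

\emph{$\ell\le\kappa$.} Let $\mathcal A\subseteq J$ with $|\mathcal A|<\ell$. We want to cut each $a\in\mathcal A$ into finite blocks and localize the sequences of blocks. The slalom offers $2^j$ candidates for the $j$-th block, so the union of all candidates has finite mass provided that the $j$-th blocks have mass at most $4^{-j}$. The cutting points must be common to all $a$, and this is where domination is used. For $a\in\mathcal A$ the series $\sum_m|a_{(m)}|2^{-m-1}$ converges, so there is $g_a\in\omega^\omega$ with
\[
\bigl\|a\cap\bigl([g_a(j),\infty)\times\omega\bigr)\bigr\|\le4^{-j}\qquad\text{for all }j.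
\]
By Lemma~\ref{lem:ell} there is a strictly increasing $g$ with $g_a\le^*g$ for all $a\in\mathcal A$. Let $V_j=[g(j),g(j+1))\times\omega$ and $f_a(j)=a\cap V_j$. This set is finite, because it meets finitely many levels and the levels of $a$ are finite, and $\|f_a(j)\|\le4^{-j}$ whenever $g(j)\ge g_a(j)$, so for almost all $j$. Let $\varphi$ be an $h$-slalom that localizes all $f_a$. Discard from $\varphi(j)$ everything except finite subsets of $V_j$ of mass at most $4^{-j}$; then $\varphi$ still localizes all $f_a$. Let $b=\bigcup_j\bigcup\varphi(j)$. Then $\|b\|\le\sum_j2^j4^{-j}=2$, so $b\in J$. Given $a\in\mathcal A$, take $j_0$ with $f_a(j)\in\varphi(j)$ for all $j\ge j_0$. Then $a\setminus b\subseteq a\cap([0,g(j_0))\times\omega)$, which is finite. So $\mathcal A$ is bounded.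
\end{proof}

\section{The possible weights}\label{sec:weights}

\begin{proof}[Proof of Corollary~\ref{cor:D}]
By Proposition~\ref{prop:C}, $\operatorname{add}(\mathcal N)=\kappa$. If $\tau<\kappa$, then by Theorem~\ref{thm:B} no space of weight $\tau$ lies in $\text{(MS)}\setminus\mathcal C$. Let $K$ and $\mu$ be as in Theorem~\ref{thm:A}. Then $w(K)\le\kappa$, and $w(K)\ge\kappa$ by what was just said, so $w(K)=\kappa$.

Let $\tau\ge\kappa$. Let $Y=D\cup\{\infty\}$ be the one-point compactification of a discrete space of cardinality $\tau$, and let $K_\tau$ be the topological sum of $K$ and $Y$. By Example~\ref{ex:basic}(b), $w(Y)=\tau$ and $Y\in\mathcal C\subseteq\text{(MS)}$. Hence $w(K_\tau)=\max(\kappa,\tau)=\tau$. For $\nu\in P(K_\tau)$ the space $L^1(\nu)$ is the direct sum of $L^1(\nu|_K)$ and $L^1(\nu|_Y)$, and each restriction is zero or a positive multiple of a regular probability measure on a space in (MS). So $K_\tau\in\text{(MS)}$.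

Regard $\mu$ as a measure on $K_\tau$ that vanishes on $Y$, and suppose that a countable family $\mathcal F$ of closed subsets of $K_\tau$ determines it. An open subset $U$ of $K$ is open in $K_\tau$, and every $F\in\mathcal F$ with $F\subseteq U$ is a subset of $K$. So $\{F\in\mathcal F:F\subseteq K\}$ determines $\mu$ on $K$, contrary to Theorem~\ref{thm:A}. Hence $K_\tau\notin\mathcal C$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bar}
Bartoszy\'nski, \emph{Additivity of measure implies additivity of category}, Trans. AMS \textbf{281} (1984).

\bibitem{BJ}
Bartoszy\'nski and Judah, \emph{Set Theory: On the Structure of the Real Line}.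

\bibitem{HSE}
\emph{Hyper-Stonean envelopes of compact spaces}, \texttt{http://eprints.lancs.ac.uk/123473/4/onlineversion.pdf}.

\end{thebibliography}
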